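\title{An Erd\H{o}s--Ko--Rado theorem for sets that meet a common block}

\begin{abstract}
Partition an $n$-element set into blocks of size $r$, and call a family of $k$-sets block-intersecting if any two of its members meet a common block. Let $d_r=1-2^{-1/r}$. For $r\ge2$ and $n$ large we prove that, if $k+1\le d_r(n+1)$, the largest block-intersecting families are exactly the families of all $k$-sets meeting one fixed block. This settles, for every $r$, a conjectured extension of the Erd\H{o}s--Ko--Rado theorem. We also show that these families are not the largest when $d_rn-\frac{(r-1)d_r}{2}+\delta\le k\le n-r$ and $n$ is large in terms of $r$ and $\delta>0$, so that for each large $n$ at most one value of $k$ is left undecided. The proof reduces the problem to inequalities between the numbers of $k$-sets with a prescribed set of blocks, and obtains these from a polynomial with real zeros, a lemma on sums of Bernoulli variables and a concavity argument.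
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $r,m\ge1$ be integers, let $n=rm$, and let $X$ be a set of $n$ points partitioned into \emph{blocks} $S_1,\dots,S_m$ of size $r$. A family $\mathcal A$ of $k$-subsets of $X$, where $k\ge1$, is \emph{block-intersecting} if for all $A,B\in\mathcal A$ there is an $i$ with $A\cap S_i\ne\emptyset$ and $B\cap S_i\ne\emptyset$. Let $N(n,r,k)$ be the largest size of such a family. The obvious example is a \emph{block star}, the family of all $k$-sets that meet one fixed block. It omits exactly the $k$-sets that avoid the block, so it has $\binom nk-\binom{n-r}k$ members. (We put $\binom ak=0$ for $0\le a<k$.) For which $k$ is the block star a largest block-intersecting family?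

For $r=1$ the blocks are points, and the Erd\H{o}s--Ko--Rado theorem says that the star is optimal for $k\le n/2$. For general $r$ the two ends of the range are easy. If $k=1$, all members lie in one block, so $N(n,r,1)=r$ and the block star is optimal. If $k>n/2$, every $k$-set meets at least $k/r>m/2$ blocks, so any two $k$-sets meet a common block and $N(n,r,k)=\binom nk$; the block star reaches this value only when $k>n-r$.

To guess where the block star stops being optimal, replace the $k$-set by a random set that contains each point independently with probability $p=k/n$. The blocks are then met independently, each with probability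
\[
q=1-(1-p)^r .
\]
The block star has probability $q$. A competitor is the family of sets that meet at least two of the blocks $S_1,S_2,S_3$; it is block-intersecting because two $2$-subsets of a $3$-set intersect, and it has probability $3q^2(1-q)+q^3$. The difference is $3q^2-2q^3-q=q(1-q)(2q-1)$, which changes sign at $q=\frac12$, that is, at $p=d_r$, where
\[
d_r=1-2^{-1/r}.
\]
For $r=1$ this is the familiar $d_1=\frac12$. The following conjecture appears in \cite{BCC21}.

\medskip
\noindent\textbf{Conjecture.} \emph{For each $r$ there is a function $\epsilon_r(n)\to0$ such that $N(n,r,k)=\binom nk-\binom{n-r}k$ whenever $r\mid n$ and $1\le k<d_rn(1-\epsilon_r(n))$.}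
\medskip

The case $r=1$ is the Erd\H{o}s--Ko--Rado theorem, and the case $r=2$ has been proved by Johnson and Talbot. We prove the conjecture for all $r$, with a loss of only $1$ in $k$.

\begin{theorem}\label{thm:star}
Let $r\ge2$. There is $n_0(r)$ such that if $r\mid n$, $n\ge n_0(r)$, $k\ge1$ and
\[
k+1\le d_r(n+1),
\]
then $N(n,r,k)=\binom nk-\binom{n-r}k$, and the only block-intersecting families of this size are the block stars.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture holds for every $r$. For $r\ge2$ one may take $\epsilon_r(n)=1/(d_rn)$ for all $n\ge n_0(r)$.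
\end{corollary}

\begin{proof}
For $r=1$ take $\epsilon_1=0$ and apply the Erd\H{o}s--Ko--Rado theorem. For $r\ge2$ put $\epsilon_r(n)=1$ when $n<n_0(r)$, so that no $k\ge1$ qualifies. If $n\ge n_0(r)$ and $k<d_rn(1-\epsilon_r(n))=d_rn-1$, then $k+1<d_r(n+1)$ and Theorem~\ref{thm:star} applies.
\end{proof}

The competitor above shows that $d_r$ is the exact threshold constant.

\begin{theorem}\label{thm:converse}
Let $r\ge2$ and $\delta>0$. There is $n_1(r,\delta)$ such that if $r\mid n$, $n\ge n_1(r,\delta)$ and
\[
d_rn-\frac{(r-1)d_r}2+\delta\le k\le n-r,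
\]
then $N(n,r,k)>\binom nk-\binom{n-r}k$.
\end{theorem}

\begin{corollary}\label{cor:one}
Let $r\ge2$. For all large $n$ divisible by $r$, Theorems~\ref{thm:star} and~\ref{thm:converse} decide, for all $k$ with at most one exception, whether the block star is optimal.
\end{corollary}

\begin{proof}
For $k>n-r$ the block star consists of all $k$-sets. For $1\le k\le n-r$ and $n\ge\max(n_0,n_1)$, the values of $k$ covered by neither theorem lie in the open interval $\bigl(d_r(n+1)-1,\ d_rn-\frac{(r-1)d_r}2+\delta\bigr)$, of length $1-\frac{(r+1)d_r}2+\delta$. For $\delta=\frac{(r+1)d_r}2$ the length is $1$, and an open interval of length $1$ contains at most one integer.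
\end{proof}

We do not determine what happens at the one possible exceptional $k$.

Section~\ref{sec:weights} reduces Theorem~\ref{thm:star} to numerical inequalities. Section~\ref{sec:two} proves them by hand for $r=2$ and extracts the estimate that is needed in general; Sections~\ref{sec:zeros} and~\ref{sec:mean} prove that estimate, and Section~\ref{sec:proof} completes the proof. Section~\ref{sec:converse} proves Theorem~\ref{thm:converse} and can be read independently. From now on $r$ is fixed, $d=d_r$ and $[m]=\{1,\dots,m\}$.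

\section{Supports and weights}\label{sec:weights}

The \emph{support} of a set $A\subseteq X$ is $\{i\in[m]:A\cap S_i\ne\emptyset\}$. A family of sets is \emph{intersecting} if any two members have a common element. Thus $\mathcal A$ is block-intersecting if and only if the supports of its members form an intersecting family on $[m]$. We use the Erd\H{o}s--Ko--Rado theorem in the following form.

\medskip
\noindent\textbf{Erd\H{o}s--Ko--Rado theorem.} \emph{Let $1\le t\le m/2$. An intersecting family of $t$-subsets of $[m]$ has at most $\binom{m-1}{t-1}$ members. If $t<m/2$, equality holds only for the family of all $t$-sets containing a fixed element.}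
\medskip

The number of $k$-sets with a given support depends only on the size $t$ of the support. Call it $w_{k,t}$, or $w_t$ when $k$ is fixed. Such a set is a choice of a nonempty subset in each of $t$ blocks, so
\begin{equation}\label{eq:weights}
w_{k,t}=[x^k]\,f(x)^t,\qquad f(x)=(1+x)^r-1,
\end{equation}
where $[x^k]$ denotes the coefficient of $x^k$. Each block of the support contributes between $1$ and $r$ points, and every total between $t$ and $rt$ occurs, so
\begin{equation}\label{eq:range}
w_{k,t}>0\iff k/r\le t\le k .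
\end{equation}
The problem is now a weighted one: maximize the total weight of an intersecting family on $[m]$ when a $t$-set has weight $w_t$. The Erd\H{o}s--Ko--Rado theorem controls only the levels $t\le m/2$. A level above $m/2$ is tied to the complementary level, because an intersecting family cannot contain a set together with its complement.

\begin{lemma}\label{lem:reduction}
If $w_t\ge w_{m-t}$ for all integers $1\le t<m/2$, then $N(n,r,k)=\binom nk-\binom{n-r}k$.
\end{lemma}

\begin{proof}
Let $\mathcal A$ be block-intersecting, let $\mathcal F$ be the family of its supports, and let $\mathcal F_t$ consist of the members of size $t$. Then $|\mathcal A|\le\sum_{t=1}^m w_t|\mathcal F_t|$. For $1\le t<m/2$ we have $|\mathcal F_t|\le\binom{m-1}{t-1}$, and $|\mathcal F_t|+|\mathcal F_{m-t}|\le\binom mt$ because $\mathcal F$ contains at most one set from each complementary pair. Since $w_t-w_{m-t}\ge0$,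
\begin{align}
w_t|\mathcal F_t|+w_{m-t}|\mathcal F_{m-t}|
&=(w_t-w_{m-t})|\mathcal F_t|+w_{m-t}\bigl(|\mathcal F_t|+|\mathcal F_{m-t}|\bigr)\notag\\
&\le(w_t-w_{m-t})\tbinom{m-1}{t-1}+w_{m-t}\tbinom mt\notag\\
&=w_t\tbinom{m-1}{t-1}+w_{m-t}\tbinom{m-1}{m-t-1},\label{eq:levels}
\end{align}
where the last step uses $\binom mt-\binom{m-1}{t-1}=\binom{m-1}t=\binom{m-1}{m-t-1}$. The remaining levels satisfy $|\mathcal F_m|\le1$ and, for even $m$, $|\mathcal F_{m/2}|\le\frac12\binom m{m/2}=\binom{m-1}{m/2-1}$. Summing gives $|\mathcal A|\le\sum_{t=1}^mw_t\binom{m-1}{t-1}$. The right side counts the $k$-sets whose support contains $1$, which is the size of a block star.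
\end{proof}

In the random model of Section~\ref{sec:intro} the role of $w_t$ is played by $q^t(1-q)^{m-t}$. Consecutive weights then have the constant ratio $q/(1-q)$, and the hypothesis of Lemma~\ref{lem:reduction} holds exactly when $q\le\frac12$. For fixed $k$ the ratio
\[
\rho_s=\frac{w_{s+1}}{w_s}\qquad(k/r\le s\le k)
\]
depends on $s$, and we cannot hope that every ratio is at most $1$: for $r=2$ and $k=6$ the nonzero weights $w_3,\dots,w_6$ are $1,24,80,64$ by \eqref{eq:w2} below. The quotient $w_{m-t}/w_t$ is a product of ratios over an interval symmetric about $(m-1)/2$, so it is enough that a large ratio on one side is compensated by the ratio in the mirror position.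

\begin{lemma}\label{lem:pairing}
Suppose that $(r+1)k\le n$ and that $\rho_s\rho_{s'}\le1$ for all integers $s,s'\in[m-k,k-1]$ with $s+s'=m-1$. Then $w_t\ge w_{m-t}$ for all integers $1\le t<m/2$.
\end{lemma}

\begin{proof}
The first hypothesis says $m-k\ge k/r$, so $w_s>0$ for $m-k\le s\le k$ by \eqref{eq:range}, and the ratios are defined and positive. Let $1\le t<m/2$. If $m-t>k$, then $w_{m-t}=0$. Otherwise $m-k\le t\le m-1-t\le k-1$. The map $s\mapsto m-1-s$ permutes the integers of $[t,m-1-t]$, so
\[
\Bigl(\frac{w_{m-t}}{w_t}\Bigr)^2=\Bigl(\prod_{s=t}^{m-1-t}\rho_s\Bigr)^2=\prod_{s=t}^{m-1-t}\rho_s\,\rho_{m-1-s}\le1 .\qedhere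
\]
\end{proof}

If $k\le m/2$, the interval $[m-k,k-1]$ is empty and there is nothing to check. The first hypothesis of Lemma~\ref{lem:pairing} comes from the inequality
\begin{equation}\label{eq:gap}
(r+1)d<1\qquad(r\ge2).
\end{equation}
It is equivalent to $2^{-1/r}>\frac r{r+1}$, that is, to $(1+\frac1r)^r>2$, and the binomial theorem gives $(1+\frac1r)^r\ge2+\binom r2r^{-2}>2$. The hypothesis $k+1\le d(n+1)$ implies $k<dn$, hence $(r+1)k<n$. In fact \eqref{eq:gap} leaves room linear in $m$: the smallest and the largest support size, about $k/r$ and $k$, add up to less than about $(r+1)dm$. We will use this room twice. For $r=1$ both sides of \eqref{eq:gap} equal $1$ and the room disappears.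

\section{Blocks of size two}\label{sec:two}

For $r=2$ the inequalities $\rho_s\rho_{s'}\le1$ can be proved by hand. A $k$-set with a given support of size $t$ contains $k-t$ of these blocks entirely and one point from each of the other $2t-k$. Therefore
\begin{equation}\label{eq:w2}
w_t=\binom t{k-t}2^{2t-k},\qquad
\rho_s=\frac{4(s+1)(k-s)}{(2s+1-k)(2s+2-k)}\quad(k/2\le s\le k-1).
\end{equation}
Define $v$ by $s+1=\frac{k+1}2(1+v)$. Then $k-s=\frac{k+1}2(1-v)$ and $2s+1-k=(k+1)v$, so $0<v<1$, and replacing the factor $2s+2-k$ by the smaller $2s+1-k$ gives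
\begin{equation}\label{eq:rho2}
\rho_s<\frac{1-v^2}{v^2}.
\end{equation}
Now let $s+s'=m-1$, with parameters $v,v'$, and suppose $\rho_s\rho_{s'}>1$. Then $(1-v^2)(1-v'^2)>v^2v'^2$, that is, $v^2+v'^2<1$, and so $v+v'<\sqrt2$. Hence
\[
m+1=(s+1)+(s'+1)<(k+1)\bigl(1+2^{-1/2}\bigr).
\]
Multiplying by $2d_2$ and using $2(1-2^{-1/2})(1+2^{-1/2})=1$, we get $k+1>d_2(n+2)$. So if $k+1\le d_2(n+1)$, all products $\rho_s\rho_{s'}$ are at most $1$, and Lemmas~\ref{lem:pairing} and~\ref{lem:reduction} give the value of $N(n,2,k)$ claimed in Theorem~\ref{thm:star}.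

This argument rests on the product formula \eqref{eq:w2}. To carry it over to all $r$ we rewrite it as a statement about one ratio and a parameter. Let $y>0$ and $q=\frac1{1+y}$, so that $\frac1y=\frac q{1-q}$. If $y\rho_s>1$, then \eqref{eq:rho2} gives $\frac q{1-q}<\frac{1-v^2}{v^2}$, that is, $v^2<1-q$, and so
\begin{equation}\label{eq:onesided2}
y\,w_{s+1}>w_s\ \Longrightarrow\ s+1<\frac{k+1}2\bigl(1+\sqrt{1-q}\bigr).
\end{equation}
If $\rho_s\rho_{s'}>1$, choose $y$ with $1/\rho_s<y<\rho_{s'}$ and apply \eqref{eq:onesided2} to $s$ with $y$ and to $s'$ with $1/y$. Passing from $y$ to $1/y$ exchanges $q$ and $1-q$, and the bound $v+v'<\sqrt2$ becomes $\sqrt{1-q}+\sqrt q\le\sqrt2$, which is the concavity of the square root.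

For general $r$ the function $1+\sqrt{1-q}$ is replaced by
\begin{equation}\label{eq:H}
H(q)=\frac q{1-(1-q)^{1/r}}=1+\sum_{i=1}^{r-1}(1-q)^{i/r}\qquad(0<q\le1);
\end{equation}
the two expressions agree because $\frac{1-\xi^r}{1-\xi}=1+\xi+\dots+\xi^{r-1}$ for $\xi=(1-q)^{1/r}$. The sum shows that $H$ is continuous and concave, that $H\le r$ and that $H(1)=1$; the quotient shows that $H(\frac12)=\frac1{2d}$. By concavity,
\begin{equation}\label{eq:concave}
H(q)+H(1-q)\le2H(\tfrac12)=\frac1d\qquad(0<q<1).
\end{equation}
The substitute for \eqref{eq:onesided2} is the following estimate.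

\begin{proposition}\label{prop:key}
Fix $r\ge2$ and $Y>1$. There are constants $C$, $k_0$ and $\gamma\in(0,1)$ with the following property. If $k\ge k_0$, $y\in[1/Y,Y]$, $q=\frac1{1+y}$, and $s\ge0$ is an integer with $y\,w_{k,s+1}>w_{k,s}$, then
\[
s+1+\frac1{s+2}<\frac{k+1}rH(q)+\Bigl(1-\frac1r\Bigr)q+Ck\gamma^k .
\]
\end{proposition}

The idea of the proof is to view $w_ty^t$, after normalization, as a probability distribution on $t$. The hypothesis says that this distribution increases from $s$ to $s+1$. We show that it can increase only below its mean (Section~\ref{sec:zeros}), and we compute the mean up to an exponentially small error (Section~\ref{sec:mean}).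

\section{Real zeros and sums of Bernoulli variables}\label{sec:zeros}

For $k\ge0$ let $P_k(y)=\sum_tw_{k,t}y^t$, and for $y>0$ let
\[
\theta_k(y)=\frac{yP_k'(y)}{P_k(y)}=\frac{\sum_ttw_{k,t}y^t}{\sum_tw_{k,t}y^t},
\]
the mean of the distribution proportional to $w_{k,t}y^t$. For an arbitrary distribution the mean says nothing about individual point probabilities: a variable equal to $0$ or $2$ with probability $\frac12$ has mean $1$ and is more likely to be $2$ than $1$. For sums of independent Bernoulli (that is, $\{0,1\}$-valued) variables the situation is different, and our distribution is of this kind because $P_k$ has real zeros. For instance, for $r=2$ we have $P_6(y)=y^3(1+24y+80y^2+64y^3)$, and the cubic factor takes the values $-7,1,-1,1$ at $y=-1,-\frac12,-\frac14,0$.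

\begin{lemma}\label{lem:zeros}
Let $k\ge1$ and $s_k=\lceil k/r\rceil$. The polynomial $P_k$ has degree $k$, a zero of order exactly $s_k$ at $0$, and $k-s_k$ distinct zeros in $(-1,0)$. In particular all its zeros are real and nonpositive.
\end{lemma}

\begin{proof}
The degree and the order at $0$ follow from \eqref{eq:range}. For the other zeros we use a recurrence in $k$. Fix a $t$-set $T\subseteq[m]$ (the weights do not depend on $m\ge t$) and count pairs $(B,b)$, where $B$ is a $(k+1)$-set with support $T$ and $b\in B$. The set $B\setminus\{b\}$ either has support $T$, and then $b$ is one of the other $rt-k$ points in the blocks of $T$, or it has support $T$ minus one block, with $t$ choices for the block and $r$ choices for $b$. Thus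
\[
(k+1)w_{k+1,t}=(rt-k)w_{k,t}+rt\,w_{k,t-1}.
\]
Multiply by $y^t$ and sum over $t$, using $\sum_ttw_{k,t}y^t=yP_k'$ and $\sum_ttw_{k,t-1}y^t=y(yP_k)'=yP_k+y^2P_k'$:
\begin{equation}\label{eq:recurrence}
(k+1)P_{k+1}=ry(1+y)P_k'+(ry-k)P_k .
\end{equation}
To apply Rolle's theorem we write the right side as a derivative by means of an integrating factor. On $(-1,0)$ let $\varphi(y)=(1+y)^{1+k/r}(-y)^{-k/r}>0$. Then
\[
ry(1+y)\frac{\varphi'}{\varphi}=ry(1+y)\Bigl(\frac{1+k/r}{1+y}-\frac{k/r}y\Bigr)=(r+k)y-k(1+y)=ry-k,
\]
so $G=\varphi P_k$ satisfies $ry(1+y)G'/\varphi=(k+1)P_{k+1}$ by \eqref{eq:recurrence}. Hence $G'$ and $P_{k+1}$ have the same zeros in $(-1,0)$.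

We use induction on $k$; the case $k=1$ is $P_1=ry$. Suppose that $P_k$, hence $G$, has $k-s_k$ distinct zeros in $(-1,0)$. We also have $G(y)\to0$ as $y\to-1$. If $r\mid k$, these $k-s_k+1$ points bound $k-s_k$ intervals, each containing a zero of $G'$, and $s_{k+1}=s_k+1$. If $r\nmid k$, then $s_k>k/r$, so $|G(y)|=O(|y|^{s_k-k/r})\to0$ as $y\to0$; this gives one more interval, so $G'$ has $k-s_k+1$ zeros, and $s_{k+1}=s_k$. In both cases $P_{k+1}$ has at least $k+1-s_{k+1}$ distinct zeros in $(-1,0)$. Together with the zero of order $s_{k+1}$ at $0$ these exhaust the degree $k+1$.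
\end{proof}

The next lemma is proved by Hoeffding's argument: the extremal case is a shifted binomial distribution.

\begin{lemma}\label{lem:bernoulli}
Let $Z$ be a sum of finitely many independent Bernoulli variables, with mean $\theta$, and let $t\ge0$ be an integer. If $\theta\le t+\frac1{t+2}$, then $\Pr(Z=t+1)\le\Pr(Z=t)$.
\end{lemma}

\begin{proof}
Fix the number $\ell$ of variables and the mean $\theta$. The function $h=\Pr(Z=t+1)-\Pr(Z=t)$ of the success probabilities $p_1,\dots,p_\ell$ is symmetric and affine in each variable. We must show that its maximum on the compact set $\{(p_1,\dots,p_\ell)\in[0,1]^\ell:\sum p_i=\theta\}$ is at most $0$. The maximizers form a compact set; take one for which $\sum p_i^2$ is smallest.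

At this point all coordinates lying in $(0,1)$ are equal. Otherwise let, say, $p_1\ne p_2$ lie in $(0,1)$. With the other coordinates fixed, $h=c_0+c_1(p_1+p_2)+c_2\,p_1p_2$. The product $(p_1+\eta)(p_2-\eta)=p_1p_2+\eta(p_2-p_1)-\eta^2$ takes values both above and below $p_1p_2$ for small $\eta$, so maximality forces $c_2=0$. Then replacing $p_1$ and $p_2$ by their average leaves $h$ unchanged and lowers $\sum p_i^2$, a contradiction.

So at the maximizer $Z=j+Z'$, where $j$ coordinates equal $1$ and $Z'$ is binomial with $b\ge0$ trials and success probability $a\in(0,1)$, and $j+ba=\theta$. Since $j\le\theta\le t+\frac12$, the integer $i=t-j$ is nonnegative. If $b<i+1$, then $\Pr(Z=t+1)=0$ and $h\le0$. Let $b\ge i+1$. From $ba\le i+\frac1{t+2}\le i+\frac1{i+2}=\frac{(i+1)^2}{i+2}$ we get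
\[
(b+1)a=\Bigl(1+\frac1b\Bigr)ba\le\frac{i+2}{i+1}\cdot\frac{(i+1)^2}{i+2}=i+1 .
\]
The inequality $(b+1)a\le i+1$ is a rearrangement of $(b-i)a\le(i+1)(1-a)$, and therefore
\[
\frac{\Pr(Z=t+1)}{\Pr(Z=t)}=\frac{\Pr(Z'=i+1)}{\Pr(Z'=i)}=\frac{(b-i)a}{(i+1)(1-a)}\le1.\qedhere
\]
\end{proof}

\begin{remark}
The bound $t+\frac1{t+2}$ cannot be raised. For $t+1$ variables with common success probability $a$ the ratio above is $\frac a{(t+1)(1-a)}$, which exceeds $1$ as soon as $a>\frac{t+1}{t+2}$, that is, as soon as the mean exceeds $\frac{(t+1)^2}{t+2}=t+\frac1{t+2}$.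
\end{remark}

By Lemma~\ref{lem:zeros}, $P_k(y)=w_{k,k}\prod_{i=1}^k(y+a_i)$ with all $a_i\ge0$. For fixed $y>0$,
\[
\frac{P_k(yz)}{P_k(y)}=\prod_{i=1}^k\Bigl(\frac{a_i}{y+a_i}+\frac y{y+a_i}\,z\Bigr).
\]
The right side is the probability generating function $\mathbb E\,z^Z$ of a sum $Z$ of independent Bernoulli variables with success probabilities $\frac y{y+a_i}$. The left side shows that $\Pr(Z=t)=w_{k,t}y^t/P_k(y)$, so $Z$ has mean $\theta_k(y)$. The contrapositive of Lemma~\ref{lem:bernoulli} gives, for $k\ge1$, $y>0$ and integers $s\ge0$,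
\begin{equation}\label{eq:ratio-mean}
y\,w_{k,s+1}>w_{k,s}\ \Longrightarrow\ \theta_k(y)>s+\frac1{s+2}.
\end{equation}

\section{The mean of the tilted distribution}\label{sec:mean}

The function $H$ has a probabilistic meaning that predicts the main term of $\theta_k(y)$. Let $q=\frac1{1+y}$ and $p=1-(1-q)^{1/r}$, so that a block is met with probability $q$ when points are chosen independently with probability $p$, and $H(q)=q/p$. Put $x_0=\frac p{1-p}$. Since $y=(1-p)^r/q$, the coefficient $y\binom rjx_0^j=\binom rjp^j(1-p)^{r-j}/q$ is the probability that a block contains $j$ chosen points, given that it is met; the conditional mean is $rp/q=r/H(q)$. By \eqref{eq:weights}, $w_{k,t}y^tx_0^k$ is the probability that $t$ independent such counts add up to $k$, and one expects this to be largest for $t$ near $kH(q)/r$. At $y=1$ we have $q=\frac12$, and $kH(\frac12)/r=\frac k{2rd}$ equals $m/2$ exactly when $k=dn$. The proof below does not use this heuristic. It uses the fact that the generating function of $P_k(y)$ in $k$ is rational with a dominant pole,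 namely $x_0$.

\begin{lemma}\label{lem:mean}
Fix $r\ge2$ and $Y>1$. There are constants $C$, $k_0$ and $\gamma\in(0,1)$ such that for all $k\ge k_0$ and $y\in[1/Y,Y]$, with $q=\frac1{1+y}$,
\[
\Bigl|\theta_k(y)-\Bigl(\frac{k+1}rH(q)-1+\Bigl(1-\frac1r\Bigr)q\Bigr)\Bigr|\le Ck\gamma^k .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:weights}, for small $|x|$,
\[
\sum_{k\ge0}P_k(y)x^k=\sum_{t\ge0}y^tf(x)^t=\frac1{D(x)},\qquad D(x)=1+y-y(1+x)^r .
\]
Let $\beta=(1+\frac1y)^{1/r}>1$ and $\omega=e^{2\pi\sqrt{-1}/r}$. The zeros of $D$ are the $r$ distinct nonzero numbers $x_j=\beta\omega^j-1$, $0\le j<r$, and $D'(x_j)=-ry(\beta\omega^j)^{r-1}=-\frac{r(1+y)}{\beta\omega^j}$. For a polynomial with simple zeros, $\frac1{D(x)}=\sum_j\frac1{D'(x_j)(x-x_j)}$, and $\frac1{x_j-x}=\sum_kx_j^{-k-1}x^k$. Comparing coefficients,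
\[
P_k(y)=\sum_{j=0}^{r-1}\frac{\beta\omega^j}{r(1+y)}\,(\beta\omega^j-1)^{-k-1}=M_k(1+R_k),
\]
where
\[
M_k=\frac{\beta(\beta-1)^{-k-1}}{r(1+y)},\qquad R_k=\sum_{j=1}^{r-1}\omega^jz_j^{k+1},\qquad z_j=\frac{\beta-1}{\beta\omega^j-1}.
\]
For $1\le j<r$ we have $|\beta\omega^j-1|^2=\beta^2-2\beta\cos\frac{2\pi j}r+1>(\beta-1)^2$, so $|z_j|<1$. Each $z_j$ is a continuously differentiable function of $y>0$. By compactness there are $\gamma\in(0,1)$ and $L$ with $|z_j|\le\gamma$ and $|y\,dz_j/dy|\le L$ for all $y\in[1/Y,Y]$ and $1\le j<r$. Hence $|R_k|\le(r-1)\gamma^{k+1}\le\frac12$ for $k\ge k_0$, with a suitable $k_0\ge1$, and $|yR_k'|\le(r-1)(k+1)\gamma^kL$. Taking logarithmic derivatives in $y$,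
\[
\theta_k(y)=y\frac{M_k'}{M_k}+\frac{yR_k'}{1+R_k},\qquad\Bigl|\frac{yR_k'}{1+R_k}\Bigr|\le2(r-1)(k+1)L\gamma^k\le4(r-1)L\,k\gamma^k .
\]
It remains to compute the main term. From $\beta^r=1+\frac1y$ we get $r\beta'/\beta=-\frac1{y(1+y)}$, so $y\beta'/\beta=-q/r$; also $1/\beta=(1-q)^{1/r}$ and $\frac y{1+y}=1-q$. Thus
\[
y\frac{M_k'}{M_k}=\frac{y\beta'}\beta-(k+1)\frac{y\beta'}{\beta-1}-\frac y{1+y}
=-\frac qr+\frac{k+1}r\cdot\frac q{1-1/\beta}-(1-q),
\]
and $\frac q{1-1/\beta}=H(q)$ by \eqref{eq:H}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]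
Take $C,k_0,\gamma$ from Lemma~\ref{lem:mean}. By \eqref{eq:ratio-mean}, $s+1+\frac1{s+2}<\theta_k(y)+1$, and Lemma~\ref{lem:mean} bounds $\theta_k(y)+1$ by the right side of the proposition.
\end{proof}

The restriction on $y$ is forced by the method. As $y\to0$ we have $\beta\to\infty$ and $|z_j|\to1$, so the pole $x_0=\beta-1$ ceases to dominate. In this regime $q\to1$ and $H(q)\to1$, so it corresponds to support sizes near the minimum $k/r$.

\section{Proof of Theorem~\ref{thm:star}}\label{sec:proof}

Let $r\ge2$, $k\ge1$ and $k+1\le d(n+1)$; recall that $k<dn$ and $(r+1)k<n$. ``Large'' means large in terms of $r$ alone.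

\subsection*{The value of $N(n,r,k)$}
By Lemmas~\ref{lem:reduction} and~\ref{lem:pairing} it suffices to show that $\rho_s\rho_{s'}\le1$ for all integers $s,s'\in[m-k,k-1]$ with $s+s'=m-1$. Such integers exist only if $k>m/2$, which we now assume; in particular $k$ is large when $m$ is.

We want to choose $y$ between $1/\rho_s$ and $\rho_{s'}$ as in Section~\ref{sec:two}, but Proposition~\ref{prop:key} requires $y$ to lie in a fixed interval $[1/Y,Y]$. So we first bound the ratios, and here the room in \eqref{eq:gap} is used: it keeps all $s\ge m-k$ far from $k/r$. Since $dH(1)=d<1-rd$ and $H$ is continuous, we can fix $q_1\in(\frac12,1)$ with $dH(q_1)<1-rd$. Put $Y=\frac{q_1}{1-q_1}>1$, take $C,k_0,\gamma$ from Proposition~\ref{prop:key}, and let $E_m=\sup_{\kappa>m/2}C\kappa\gamma^\kappa$. The function $\kappa\gamma^\kappa$ is eventually decreasing, so $E_m\le C\frac m2\gamma^{m/2}$ for large $m$, and $(m+3)E_m\to0$.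

\medskip
\noindent\emph{Step 1: for large $m$, $\rho_s\le Y$ whenever $m-k\le s\le k-1$.} Suppose $w_{s+1}/Y>w_s$. The value $y=1/Y$ corresponds to $q=\frac Y{Y+1}=q_1$. Proposition~\ref{prop:key}, the hypothesis on $k$ and the bound $H\le r$ give
\[
s<\frac{k+1}rH(q_1)+E_m\le\frac{d(rm+1)}rH(q_1)+E_m\le dH(q_1)\,m+d+E_m .
\]
On the other hand $s\ge m-k>(1-rd)m$. Hence $\bigl(1-rd-dH(q_1)\bigr)m<d+E_m$, which is false for large $m$.

\medskip
\noindent\emph{Step 2: for large $m$, $\rho_s\rho_{s'}\le1$.} Suppose $\rho_s\rho_{s'}>1$ and choose $y$ with $1/\rho_s<y<\rho_{s'}$. By Step~1, both $y$ and $1/y$ lie in $[1/Y,Y]$. We have $y\,w_{s+1}>w_s$ and $\frac1yw_{s'+1}>w_{s'}$, and the parameter attached to $1/y$ is $\frac y{1+y}=1-q$. Add the two inequalities given by Proposition~\ref{prop:key}. On the left, $(s+1)+(s'+1)=m+1$, and $\frac1{s+2}+\frac1{s'+2}\ge\frac4{m+3}$ because the denominators add up to $m+3$. On the right use \eqref{eq:concave}. The result is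
\[
m+1+\frac4{m+3}<\frac{k+1}{rd}+\Bigl(1-\frac1r\Bigr)+2E_m .
\]
Subtracting $1-\frac1r+2E_m$ and multiplying by $rd$, with $rm=n$,
\[
k+1>d(n+1)+rd\Bigl(\frac4{m+3}-2E_m\Bigr).
\]
For large $m$ the last bracket is positive, and this contradicts $k+1\le d(n+1)$.

\medskip
Step~2 is the place where the exact form of the hypothesis enters. It also shows why the term $\frac1{t+2}$ in Lemma~\ref{lem:bernoulli} matters: without it the computation gives only $k+1>d(n+1)-2rdE_m$, which is not a contradiction by itself. The polynomially small gain absorbs the exponentially small error.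

\subsection*{The extremal families}
Let $\mathcal A$ be block-intersecting with $|\mathcal A|=\binom nk-\binom{n-r}k$, and let $\mathcal F$ be its family of supports. Then equality holds in \eqref{eq:levels} for every $1\le t<m/2$. This is most informative at a level where $w_{m-t}=0<w_t$, since then the level $\mathcal F_t$ alone must be extremal. Take $t_0=\lceil k/r\rceil$, so $1\le t_0\le k$ and $w_{t_0}>0$. Using the room in \eqref{eq:gap} for the second time,
\[
k+t_0\le\frac{r+1}rk+1<(r+1)dm+1<m\qquad\text{for large }m .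
\]
Hence $t_0<m/2$ and $m-t_0>k$, so $w_{m-t_0}=0$. Equality in \eqref{eq:levels} for $t=t_0$ reads $|\mathcal F_{t_0}|=\binom{m-1}{t_0-1}$, and by the equality case of the Erd\H{o}s--Ko--Rado theorem $\mathcal F_{t_0}$ consists of all $t_0$-sets containing some fixed $i$.

Suppose that some $B\in\mathcal F$ does not contain $i$. Since $|B|\le k<m-t_0$, the complement of $B$ has more than $t_0$ elements, one of which is $i$, so it contains a $t_0$-set through $i$. This set belongs to $\mathcal F$ and is disjoint from $B$, a contradiction. Thus every member of $\mathcal A$ meets $S_i$, so $\mathcal A$ is contained in a block star, and it equals the block star by cardinality. This completes the proof of Theorem~\ref{thm:star}. \qed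

\section{Two blocks out of three}\label{sec:converse}

We prove Theorem~\ref{thm:converse}. Let $m\ge3$, let $k\le n-r$, and let $\mathcal B$ be the block-intersecting family of all $k$-sets that meet at least two of $S_1,S_2,S_3$. A $k$-set is omitted from $\mathcal B$ when it avoids some pair of these blocks. Each pair is avoided by $\binom{n-2r}k$ sets, and a set that avoids two pairs avoids all three blocks; such a set is counted three times instead of once. So $\mathcal B$ omits $3\binom{n-2r}k-2\binom{n-3r}k$ sets. The block star omits $\binom{n-r}k$ sets, a positive number because $k\le n-r$. Therefore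
\[
|\mathcal B|-\Bigl(\binom nk-\binom{n-r}k\Bigr)=\binom{n-r}kW,\qquad W=1-3u+2u_3,
\]
where $u=\binom{n-2r}k/\binom{n-r}k$ and $u_3=\binom{n-3r}k/\binom{n-r}k$. We must show that $W>0$ for large $n$.

In the random model $u=1-q$ and $u_3=u^2$, so $W=(1-u)(1-2u)$. For fixed $k$, both $u$ and $u_3/u^2$ differ from their model values by terms of order $1/n$. Changing $k$ by $1$ changes $u$ by the same order, so these terms must be computed exactly; they produce the constant $\frac{(r-1)d}2$.

Let $p=k/n$. For $k\le a-r$ we have $\binom{a-r}k/\binom ak=\prod_{i=0}^{r-1}\frac{a-k-i}{a-i}$. Hence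
\begin{equation}\label{eq:products}
u=\prod_{j=r}^{2r-1}\Bigl(1-\frac k{n-j}\Bigr)\ \ (k\le n-2r),\qquad
\frac{u_3}u=\prod_{j=2r}^{3r-1}\Bigl(1-\frac k{n-j}\Bigr)\ \ (k\le n-3r).
\end{equation}
Each factor is at most $1-p$, and $u=0$ for $k>n-2r$, so $u\le(1-p)^r$ in all cases.

\subsection*{The case $u\le\frac13$}
If $k\le n-3r$, then $W\ge2u_3>0$. If $k>n-3r$, then $u\le(3r/n)^r<\frac13$ for large $n$, and $W\ge1-3u>0$.

\subsection*{The case $u>\frac13$}
Now $(1-p)^r>\frac13$, so $p<c:=1-3^{-1/r}<1$, and $k\le n-3r$ for large $n$. In what follows the constants implied by $O(\cdot)$ depend only on $r$. Put $\lambda=\frac p{(1-p)n}=O(n^{-1})$. For $0\le j<3r$, the identity $n(n-k-j)=(n-k)(n-j)-jk$ gives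
\[
1-\frac k{n-j}=(1-p)\Bigl(1-\frac{jp}{(1-p)(n-j)}\Bigr)=(1-p)\bigl(1-j\lambda+O(n^{-2})\bigr).
\]
We have $\sum_{j=r}^{2r-1}j=\frac{3r^2-r}2$, and $\sum_{j=2r}^{3r-1}j$ exceeds this sum by $r^2$. So \eqref{eq:products} yields
\begin{equation}\label{eq:u}
u=(1-p)^r\Bigl(1-\frac{3r^2-r}2\lambda+O(n^{-2})\Bigr),\qquad \frac{u_3}u=u\bigl(1-r^2\lambda+O(n^{-2})\bigr),
\end{equation}
and therefore
\begin{equation}\label{eq:W}
W=(1-u)(1-2u)-2u^2r^2\lambda+O(n^{-2}).
\end{equation}
Write $k=dn-x$, so that $p=d-x/n$. The hypothesis of the theorem says $x\le\frac{(r-1)d}2-\delta$. Let $C'=\frac{r^2c}{2(1-c)}$ and $K=2C'+2$. When $x$ is very negative a crude bound suffices; when $x$ is bounded we expand.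

\medskip
\noindent\emph{Subcase $x\le-K$.} Since $(1-d)^r=\frac12$ and $p\ge d+K/n$,
\[
u\le\Bigl(1-d-\frac Kn\Bigr)^r=\frac12\Bigl(1-\frac K{(1-d)n}\Bigr)^r\le\frac12\Bigl(1-\frac Kn\Bigr).
\]
Thus $1-2u\ge K/n$, $1-u\ge\frac12$ and $2u^2\le\frac12$, so $2u^2r^2\lambda\le C'/n$. By \eqref{eq:W}, $W\ge\frac{K/2-C'}n+O(n^{-2})=\frac1n+O(n^{-2})$, which is positive for large $n$.

\medskip
\noindent\emph{Subcase $-K\le x\le\frac{(r-1)d}2-\delta$.} Here $|x|$ is bounded in terms of $r$, so
\[
(1-p)^r=\frac12\Bigl(1+\frac x{(1-d)n}\Bigr)^r=\frac12\Bigl(1+\frac{rx}{(1-d)n}+O(n^{-2})\Bigr),\qquad\lambda=\frac d{(1-d)n}+O(n^{-2}).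
\]
By \eqref{eq:u}, $1-2u=\frac1{(1-d)n}\bigl(\frac{(3r^2-r)d}2-rx\bigr)+O(n^{-2})$, and in particular $u=\frac12+O(n^{-1})$. In \eqref{eq:W} we may therefore replace both $1-u$ and $2u^2$ by $\frac12$ at the cost of $O(n^{-2})$:
\begin{align*}
W&=\frac1{2(1-d)n}\Bigl(\frac{(3r^2-r)d}2-rx-r^2d\Bigr)+O(n^{-2})\\
&=\frac r{2(1-d)n}\Bigl(\frac{(r-1)d}2-x\Bigr)+O(n^{-2})\ \ge\ \frac{r\delta}{2(1-d)n}+O(n^{-2}).
\end{align*}
This is positive once $n$ is large in terms of $r$ and $\delta$, uniformly in $x$; it is the only place where $\delta$ is used. All cases are covered, and Theorem~\ref{thm:converse} follows. \qed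

\begin{thebibliography}{1}

\bibitem{BCC21}
\emph{Research Problems from the BCC21},
\texttt{https://daneshyari.com/article/preview/4649175.pdf}.

\end{thebibliography}
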